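# Malcev coherence of $F*(\mathbb Z\times\mathbb Z)$: powers that need not commute, and cones in the plane

## 1. Six words in a free group

Let $x,y,u,v$ be a basis of a free group. Take six letters $a,b,c,d,e,f$, give them the values
$$\bar a=x,\quad \bar b=uv,\quad \bar c=uy,\quad \bar d=xu,\quad \bar e=vu,\quad \bar f=y,$$
and let $S_1$ be the subsemigroup that these values generate. Which words in $a,\dots,f$ have the same value?

All values are positive words, so we can compare them letter by letter. Suppose that $w\ne w'$ have the same value. Delete the longest common prefix. Neither remaining word is empty, since a nonempty word has a nonempty value. The two remaining words start with different letters, and the value of one of these letters is a prefix of the value of the other. The only such pair is $a,d$. Say $w=a\cdots$ and $w'=d\cdots$. Now $w'$ is ahead by $u$, so $w$ continues with $b=uv$ or $c=uy$. If it continues with $c$, then $w$ is ahead by $y$ and $w'$ must continue with $f$; both words have then read $xuy$. If it continues with $b$, then $w$ is ahead by $v$, so $w'$ continues with $e=vu$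 and is again ahead by $u$. Since the words are finite and have equal values, for some $n\ge 0$ the word $w$ begins with $ab^nc$ and $w'$ begins with $de^nf$. Delete these prefixes, whose values agree, and repeat. Hence all coincidences in $S_1$ follow from
$$ab^nc=de^nf\qquad(n\ge 0),\tag{1}$$
which do hold, because $x(uv)^nuy=xu(vu)^ny$.

*Semigroup consequences.* No finite set of relations that hold in $S_1$ defines $S_1$ as a semigroup. Indeed $ab^n$ is the only word with value $x(uv)^n$: a word with this value that starts with $d$ would continue with $e$'s and would finally need a letter with value $v$. Similarly $b^nc$ is the only word with value $(uv)^nuy$. So no proper factor of $ab^nc$ occurs in a nontrivial relation, and to rewrite $ab^nc$ at all one needs a relation one side of which is the whole word $ab^nc$. This is true for every $n$.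

*Group consequences.* Now let $a,\dots,f$ be elements of any group, and assume only the cases $n=0,1$ of (1). From $ac=df$ we get $a^{-1}d=cf^{-1}$; call this element $g$. From $abc=def$ we get $b=a^{-1}d\cdot e\cdot fc^{-1}=geg^{-1}$. Hence $b^n=ge^ng^{-1}$ and
$$ab^nc=(ag)\,e^n\,(g^{-1}c)=de^nf\qquad\text{for all }n .$$
So two relations suffice, once we allow all consequences that hold in groups.

The first notion, "presentation up to group consequences", is due to Malcev's name in the terminology below. The question of these notes is for which groups every finitely generated subsemigroup has such a finite description.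

## 2. Malcev presentations and one normal subgroup

A semigroup is *group-embeddable* if it embeds in a group. Let $A$ be an alphabet, $A^+$ the free semigroup on $A$, and $A^*=A^+\cup\{\text{empty word}\}$.

**Definition (Malcev congruence, Malcev presentation).** A congruence $\sigma$ on $A^+$ is a *Malcev congruence* if $A^+/\sigma$ is group-embeddable. An intersection of Malcev congruences $\sigma_i$ is one too, since $A^+/\bigcap\sigma_i$ embeds in the product of groups containing the $A^+/\sigma_i$. So each $R\subseteq A^+\times A^+$ lies in a smallest Malcev congruence $R^M$. A *Malcev presentation* of a group-embeddable semigroup $S$ is a pair $\mathrm{Sg}\langle A\mid R\rangle$ with $S\cong A^+/R^M$. It is *finite* if $A$ and $R$ are finite.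

**Definition (Malcev coherence).** A group-embeddable semigroup, in particular a group, is *Malcev coherent* if each of its finitely generated subsemigroups has a finite Malcev presentation.

For example, Section 1 shows that $S_1$ has the finite Malcev presentation $\mathrm{Sg}\langle a,\dots,f\mid ac=df,\ abc=def\rangle$, although it has no finite semigroup presentation on these generators.

Two facts are given. The free product of a non-abelian free group with $\mathbb Z$ is a free group and is Malcev coherent. The free product of a non-abelian free group with $\mathbb Z^3$ is not Malcev coherent. What happens for $\mathbb Z^2$? The answer is yes, and it comes out of a more general statement. The *rank* of an abelian group means its torsion-free rank.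

**Theorem A.** A free product of finitely many finitely generated abelian groups, each of rank $\le 2$, is Malcev coherent. In particular $F*(\mathbb Z\times\mathbb Z)$ is Malcev coherent for every non-abelian free group $F$, of any rank.

The second sentence follows from the first: finitely many elements of $F*\mathbb Z^2$ lie in $F_0*\mathbb Z^2$ with $F_0$ a free factor of $F$ of finite rank, and $F_0*\mathbb Z^2=\mathbb Z*\cdots*\mathbb Z*\mathbb Z^2$.

**Corollary B.** Let $G=\ast_{i\in I}G_i$ be a free product of non-trivial abelian groups. Then $G$ is Malcev coherent if and only if $|I|\le 1$ or every $G_i$ has rank $\le 2$. (The proof uses the given fact that $F_2*\mathbb Z^3$ is not Malcev coherent.)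

We first turn the question into one about normal subgroups of a free group. Let $S\subseteq G$ be generated by the image of a finite alphabet $A$ under $w\mapsto\bar w$. Put
$$\rho=\{(w,w')\in A^+\times A^+:\bar w=\bar w'\},$$
and let $N$ be the normal closure in the free group $F(A)$ of $\{ww'^{-1}:(w,w')\in\rho\}$.

**Lemma 1.** If $N$ is the normal closure of a finite set, then $S$ has a finite Malcev presentation.

*Proof.* Each element of the finite set is a product of finitely many conjugates of elements $(ww'^{-1})^{\pm1}$ with $(w,w')\in\rho$. So there is a finite $R_0\subseteq\rho$ such that $N$ is the normal closure of $\{ww'^{-1}:(w,w')\in R_0\}$. We show $R_0^M=\rho$; since $A^+/\rho\cong S$, this proves the lemma. As $A^+/\rho\cong S$ embeds in $G$, $\rho$ is a Malcev congruence, so $R_0^M\subseteq\rho$. Conversely, $A^+/R_0^M$ embeds in a group $K$, and we may take $K$ to be generated by the image of $A$. The homomorphism $F(A)\to K$ kills $ww'^{-1}$ for $(w,w')\in R_0$, hence kills $N$, hence kills $ww'^{-1}$ for all $(w,w')\in\rho$. Thus $w,w'$ have the same image in $K$, i.e. $(w,w')\in R_0^M$.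 $\square$

Empty words cause no trouble. If $w\in A^+$ and $\bar w=1$, then $(ww,w)\in\rho$, so $w=ww\cdot w^{-1}\in N$. Therefore
$$ww'^{-1}\in N\quad\text{whenever } w,w'\in A^*\text{ and }\bar w=\bar w'.\tag{2}$$

**Lemma 2.** Every abelian group is Malcev coherent.

*Proof.* If $G$ is abelian, then $(ab,ba)\in\rho$ for all $a,b\in A$. So $F(A)/N$ is a finitely generated abelian group, hence finitely presented, and $N$ is the normal closure of a finite set. Apply Lemma 1. $\square$

## 3. Two-parameter families of relations in $F*\mathbb Z^2$

In an abelian group commutativity of the letters is available at once. In $F*\mathbb Z^2$ it is not, as the following example shows.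

**Example 1.** Let $F$ be free on $x,y,q,r,q',r'$, and let $s,t$ be a basis of $\mathbb Z^2$, written multiplicatively. Consider ten letters with values
$$\bar a=xq^{-1},\quad \bar b=qsq^{-1},\quad \bar c=qr^{-1},\quad \bar d=rtr^{-1},\quad \bar e=ry,$$
$$\bar a'=xq'^{-1},\quad \bar b'=q'tq'^{-1},\quad \bar c'=q'r'^{-1},\quad \bar d'=r'sr'^{-1},\quad \bar e'=r'y .$$
Then $ab^mcd^ne$ has value $xs^mt^ny$, and $a'b'^nc'd'^me'$ has value $xt^ns^my$. These are equal, so $\rho$ contains the pairs
$$\bigl(ab^mcd^ne,\ a'b'^nc'd'^me'\bigr)\qquad(m,n\ge 0).\tag{3}$$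
In a group put $\beta=aba^{-1}$, $\delta=(ac)d(ac)^{-1}$, $\beta'=a'b'a'^{-1}$, $\delta'=(a'c')d'(a'c')^{-1}$. The two words become $\beta^m\delta^n\cdot ace$ and $\beta'^n\delta'^m\cdot a'c'e'$. The case $m=n=0$ of (3) says $ace=a'c'e'$. Given this, the remaining relations read
$$\beta^m\delta^n=\beta'^n\delta'^m .$$
The case $(1,0)$ gives $\beta=\delta'$, and $(0,1)$ gives $\delta=\beta'$. The case $(1,1)$ then gives $\beta\delta=\delta\beta$. With these, $\beta^m\delta^n=\delta^n\beta^m=\beta'^n\delta'^m$ for all $m,n$. So four relations of (3) imply all of (3).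

Three of them do not: in the free group on $a,b,c,d,e$ put $a'=c'=1$, $e'=ace$, $b'=\delta$, $d'=\beta$. Then $\beta'=\delta$, $\delta'=\beta$ and the cases $(0,0),(1,0),(0,1)$ hold, but $\beta\delta\neq\delta\beta$. Commutation is not given in advance; it has to be extracted from well-chosen relations.

We can now say how the proof of Theorem A goes. Sections 4 and 5 read words as paths in a finite graph and reduce all relations to relations that live in one abelian factor at a time. The rest treats a statement about finite graphs labeled by one abelian group $B$ of rank $\le 2$.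

## 4. Words as paths, and the prefixes a path must visit

Let $G=\ast_{\lambda\in\Lambda}G_\lambda$ with $\Lambda$ finite and each $G_\lambda$ finitely generated abelian of rank $\le 2$, and let $A,S,\rho,N$ be as in Section 2. Recall that each $1\ne g\in G$ has a unique normal form $s_1\cdots s_n$ with nontrivial *syllables* $s_i\in G_{\lambda_i}$ and $\lambda_i\neq\lambda_{i+1}$.

For each $a\in A$ fix an expression $\bar a=s_{a,1}\cdots s_{a,k_a}$, $k_a\ge 1$, where each $s_{a,i}$ is an element of an assigned factor, its *type*. Identity syllables are allowed.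

**Definition (the digraph $\Delta$).** The vertices (states) of $\Delta$ are $Q=\{*\}\cup\{(a,i):a\in A,\ 0<i<k_a\}$. With $(a,0)=(a,k_a)=*$, there is an edge $(a,i-1)\to(a,i)$ for $1\le i\le k_a$, of value $\mathrm{val}=s_{a,i}$ and of the type of $s_{a,i}$. Put $\Theta=a$ on the first edge of $a$ and $\Theta=1$ on its other edges. Extend $\mathrm{val}$ (to $G$) and $\Theta$ (to $F(A)$) multiplicatively to directed paths.

"Path" always means directed path, possibly of length $0$. A state other than $*$ has exactly one incoming and one outgoing edge. So the closed paths at $*$ are exactly the paths $\pi_w$ spelled by words $w\in A^*$, and $\Theta(\pi_w)=w$, $\mathrm{val}(\pi_w)=\bar w$. In Example 1 the letter $b$ contributes the cycle $*\to(b,1)\to(b,2)\to *$ with values $q,s,q^{-1}$ and with $\Theta$-labels $b,1,1$.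

**Lemma 3.** If $\pi,\pi':p\to q$ are paths in $\Delta$ with the same endpoints and $\mathrm{val}(\pi)=\mathrm{val}(\pi')$, then $\Theta(\pi)\equiv\Theta(\pi')$ mod $N$.

*Proof.* Let $\alpha:*\to p$ be the initial part of a letter (or empty), and $\beta:q\to *$ the remaining part of a letter (or empty). Then $\alpha\pi\beta=\pi_w$ and $\alpha\pi'\beta=\pi_{w'}$ with $\bar w=\bar w'$. By (2), $N$ contains $ww'^{-1}=\Theta(\alpha)\Theta(\pi)\Theta(\pi')^{-1}\Theta(\alpha)^{-1}$, and $N$ is normal. $\square$

A path with successive edge values $s_1,\dots,s_m$ *visits* the elements $x_0=1$ and $x_t=s_1\cdots s_t$ of $G$. For $\nu\in\Lambda$ let $E_\nu\subset G$ be the set of nontrivial elements whose normal form does not begin with a syllable in $G_\nu$.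

**Lemma 4.** If $y\in E_\nu$ and $s\in\bigcup_\mu G_\mu$, then $ys=1$ or $ys\in E_\nu$.

*Proof.* Right multiplication by $s$ leaves $y$ unchanged, appends a syllable, or alters or deletes the last one. So the first syllable changes only if $y$ is a single syllable and $s$ lies in its factor, which is not $G_\nu$. Then $ys$ is trivial or a single syllable of that same factor. $\square$

The next lemma shows that a path to $h$ must pass through every prefix of the normal form of $h$.

**Lemma 5.** Let a path have value $h$ with normal form $h=s_1\cdots s_n$, $s_i\in G_{\lambda_i}$, $n\ge 1$, and let $h_i=s_1\cdots s_i$. Then there are times $0=t_0\le t_1\le\dots\le t_n=$ (final time) with $x_{t_i}=h_i$.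

*Proof.* The ends $i=0,n$ are clear. For $0<i<n$ let $D_i=h_iE_{\lambda_i}$. This is the set of elements whose normal form properly extends $s_1\cdots s_i$. So $1\notin D_i$ and $h\in D_i$. Let $t_i$ be the last time with $x_{t_i}\notin D_i$. Then $x_{t_i+1}=h_iy$ with $y\in E_{\lambda_i}$, and $x_{t_i}=h_iys$, where $s$ is the inverse of an edge value and so lies in a factor. By Lemma 4, $x_{t_i}\in D_i\cup\{h_i\}$, hence $x_{t_i}=h_i$. Since $D_1\supseteq D_2\supseteq\cdots$, a path that is in $D_{i+1}$ from some time on is in $D_i$ from then on. So $t_i\le t_{i+1}$. $\square$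

**Lemma 6.** Let $\sigma$ be a path with value in $G_\lambda$. Cut it at all times at which it visits an element of $G_\lambda$. Each piece is either a single edge of type $\lambda$ or a path of value $1$.

*Proof.* The path starts at $1\in G_\lambda$ and ends in $G_\lambda$. Let a piece start at time $i$, so $x_i\in G_\lambda$. If its first edge has type $\lambda$, then $x_{i+1}\in G_\lambda$ and the piece is that edge. Otherwise $x_i^{-1}x_{i+1}$ lies in another factor, so it is in $\{1\}\cup E_\lambda$. By Lemma 4, $x_i^{-1}x_t$ stays in $E_\lambda$ until it equals $1$. As $E_\lambda\cap G_\lambda=\emptyset$, the next visit to $G_\lambda$ happens when $x_i^{-1}x_t=1$. So the piece has value $1$. $\square$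

## 5. Linked pairs: reduction to a single abelian factor

Let $\bar w=\bar w'=h$. The natural first attempt is to cut $\pi_w$ and $\pi_{w'}$ at the prefixes $h_i$ as in Lemma 5 and to compare the pieces, which have the same value $s_i\in G_{\lambda_i}$. It stops at once, because the cut points are different states, so the pieces are not parallel. In Example 1 the prefix $x$ is reached at $(a,1)$ by one word and at $(a',1)$ by the other. We therefore carry along a correction term for each pair of states that can face each other in this way.

**Definition (linked pair).** A pair $\tau=(r,r')\in Q^2$ is *linked* if there are states $o,o'$, paths $\mu:o\to r$, $\mu':o\to r'$ of equal value, and paths $\omega:r\to o'$, $\omega':r'\to o'$ of equal value. Fix such data for each linked $\tau$, with trivial paths if $r=r'$, and put $g_\tau=\Theta(\omega)\Theta(\omega')^{-1}\in F(A)$. Thus $g_{(r,r)}=1$. Let $T$ be the finite set of linked pairs.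

In Example 1 the pair $((a,1),(a',1))$ is linked: from $*$ both states are reached with value $x$, and both lead to $*$ with value $y$, by finishing $ace$ and $a'c'e'$. With this choice $g_\tau=ce(c'e')^{-1}$.

**Definition (the graphs $\Gamma_\lambda$).** For each pair $(p,q)$ of states such that $\Delta$ has a path $p\to q$ of value $1$, fix such a path $\varepsilon_{pq}$, with $\varepsilon_{pp}$ trivial. The graph $\Gamma_\lambda$ has vertex set $Q$ and two kinds of edges: the type-$\lambda$ edges of $\Delta$ with their $\mathrm{val}\in G_\lambda$ and $\Theta$; and, for each such pair, an edge $e_{pq}:p\to q$ with trivial value and $\Theta(e_{pq})=\Theta(\varepsilon_{pq})$.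

Replacing each $e_{pq}$ by $\varepsilon_{pq}$ turns a path of $\Gamma_\lambda$ into a path of $\Delta$ with the same endpoints, value and $\Theta$. In Example 1, with $G_\lambda=\mathbb Z^2$, the edge $(b,1)\to(b,2)$ of value $s$ followed by $e_{(b,2),(b,1)}$ (take for $\varepsilon$ the path through $*$, of value $q^{-1}q=1$) is a closed path of value $s$ with $\Theta=b$.

Let $\mathcal L_\lambda$ be the set of all elements
$$\Theta(\sigma)\,g_{\tau_1}\,\Theta(\sigma')^{-1}g_\tau^{-1},\qquad \tau=(r,r'),\ \tau_1=(r_1,r_1')\in T,\tag{4}$$
where $\sigma:r\to r_1$ and $\sigma':r'\to r_1'$ are paths in $\Gamma_\lambda$ with $\mathrm{val}\,\sigma=\mathrm{val}\,\sigma'$.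

**Lemma 7.** $\mathcal L_\lambda\subseteq N$.

*Proof.* Regard $\sigma,\sigma'$ as paths in $\Delta$. Let $\mu,\mu',\omega,\omega'$ be the data of $\tau$, and let $\omega_1,\omega_1'$ belong to $\tau_1$. The paths $\mu\omega,\mu'\omega'$ have the same endpoints and equal values, and so do $\mu\sigma\omega_1,\mu'\sigma'\omega_1'$. By Lemma 3, modulo $N$,
$$\Theta(\mu)\Theta(\omega)\equiv\Theta(\mu')\Theta(\omega'),\qquad \Theta(\mu)\Theta(\sigma)\Theta(\omega_1)\equiv\Theta(\mu')\Theta(\sigma')\Theta(\omega_1').$$
The first gives $\Theta(\mu)^{-1}\Theta(\mu')\equiv g_\tau$. The second then gives $\Theta(\sigma)g_{\tau_1}\equiv\Theta(\mu)^{-1}\Theta(\mu')\Theta(\sigma')\equiv g_\tau\Theta(\sigma')$. $\square$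

**Proposition 8.** $N$ is the normal closure $N_0$ of $\bigcup_\lambda\mathcal L_\lambda$.

*Proof.* By Lemma 7, $N_0\subseteq N$. For the converse write $\equiv$ for congruence mod $N_0$.

**Step 1: paths of value 1 can be standardized.** We show that a path $\varepsilon:p\to q$ in $\Delta$ of value $1$ satisfies $\Theta(\varepsilon)\equiv\Theta(\varepsilon_{pq})$, by induction on the length of $\varepsilon$. Length $0$ is clear. Let the first edge of $\varepsilon$ have type $\lambda$, and cut $\varepsilon$ as in Lemma 6 for this $\lambda$. The first piece is a $\lambda$-edge, so each piece that is not a $\lambda$-edge is a path of value $1$ shorter than $\varepsilon$. By induction, such a piece from $p'$ to $q'$ may be replaced by $e_{p'q'}$ without changing $\Theta$ mod $N_0$. This gives $\Theta(\varepsilon)\equiv\Theta(\hat\varepsilon)$ for a path $\hat\varepsilon:p\to q$ in $\Gamma_\lambda$ of trivial value. The edge $e_{pq}$ is another such path. The element (4) for $\tau=(p,p)$, $\tau_1=(q,q)$, $\sigma=\hat\varepsilon$, $\sigma'=e_{pq}$ gives $\Theta(\hat\varepsilon)\equiv\Theta(\varepsilon_{pq})$.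

**Step 2: a general relation splits into elements (4).** Let $(w,w')\in\rho$, $\pi=\pi_w$, $\pi'=\pi_{w'}$, $h=\bar w=\bar w'$. If $h=1$, Step 1 with $p=q=*$ gives $w\equiv 1\equiv w'$. Otherwise let $h=s_1\cdots s_n$ be the normal form, $s_i\in G_{\lambda_i}$, and cut both paths by Lemma 5: $\pi=\pi_1\cdots\pi_n$ and $\pi'=\pi_1'\cdots\pi_n'$, where $\pi_i:p_{i-1}\to p_i$ and $\pi_i':p_{i-1}'\to p_i'$ both have value $s_i$. Each pair $\tau_i=(p_i,p_i')$ is linked: the initial parts of $\pi,\pi'$ lead from $*$ to $p_i,p_i'$ with value $h_i$, and the terminal parts lead to $*$ with value $h_i^{-1}h$. Moreover $\tau_0=\tau_n=(*,*)$. By Lemma 6 and Step 1, $\Theta(\pi_i)\equiv\Theta(\hat\pi_i)$ and $\Theta(\pi'_i)\equiv\Theta(\hat\pi_i')$ for paths $\hat\pi_i,\hat\pi_i'$ of $\Gamma_{\lambda_i}$ with the same endpoints and the same value $s_i$. Then (4) gives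
$$\Theta(\pi_i)\,g_{\tau_i}\equiv g_{\tau_{i-1}}\,\Theta(\pi_i')\qquad(1\le i\le n).$$
Start with $\Theta(\pi_1)\cdots\Theta(\pi_n)g_{\tau_n}$ and move the correction term to the left, one piece at a time. The result is $g_{\tau_0}\Theta(\pi_1')\cdots\Theta(\pi_n')$. As $g_{\tau_0}=g_{\tau_n}=1$, we get $w\equiv w'$. $\square$

By Lemma 1 and Proposition 8, Theorem A follows once each $\mathcal L_\lambda$ can be replaced by a finite subset with the same normal closure. This is the following statement, applied to $\Gamma_\lambda$ with $B=G_\lambda$, now written additively, and $H=F(A)$.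

**Lemma 9 (Local Lemma).** Let $B$ be a finitely generated abelian group of rank $\le 2$, $\Gamma$ a finite digraph with vertex set $Q$, $H$ a group, and $\mathrm{val}:E(\Gamma)\to B$, $\Theta:E(\Gamma)\to H$ maps, extended to paths. Let $T\subseteq Q^2$ contain the diagonal, and let $g_\tau\in H$ $(\tau\in T)$ with $g_{(r,r)}=1$. Let $\mathcal L$ be the set of all $\Theta(\sigma)g_{\tau_1}\Theta(\sigma')^{-1}g_\tau^{-1}$ with $\tau=(r,r')$, $\tau_1=(r_1,r_1')\in T$ and paths $\sigma:r\to r_1$, $\sigma':r'\to r_1'$ with $\mathrm{val}\,\sigma=\mathrm{val}\,\sigma'$. Then some finite $\mathcal L_0\subseteq\mathcal L$ has the same normal closure as $\mathcal L$.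

## 6. Closed paths collapse, but powers in different components need not

For the rest of the proof we *enforce* a property by replacing $H$ with its quotient by the normal closure of finitely many elements of $\mathcal L$. We say that we *impose* these elements. The properties used are equations in $H$, so they survive in further quotients, and the graph and its values in $B$ do not change. Hence finitely many properties may be enforced one after another. The goal is to enforce "all of $\mathcal L$ is trivial".

Taking $\tau,\tau_1$ on the diagonal, we see that $\mathcal L$ contains the relations "parallel paths of equal value have equal $\Theta$", where *parallel* paths are paths with the same endpoints. Each single such relation may be imposed.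

For $p\in Q$ let $M_p\subseteq B$ be the submonoid of values of closed paths at $p$, and $A_p=\langle M_p\rangle$ the subgroup it generates. At one vertex the argument of Lemma 2 still works.

**Lemma 10.** We can enforce: for each $p$ there is a homomorphism $\varphi_p:A_p\to H$ with $\Theta(\sigma)=\varphi_p(\mathrm{val}\,\sigma)$ for all closed paths $\sigma$ at $p$.

*Proof.* **Step 1: finitely many closed paths that generate.** Let $Q_p$ be the strong component of $p$. For $s\in Q_p$ choose paths $\alpha_s:p\to s$ and $\theta_s:s\to p$, trivial for $s=p$. Put $c_s=\alpha_s\theta_s$, and $c_e=\alpha_se\theta_t$ for each edge $e:s\to t$ in $Q_p$. These finitely many closed paths at $p$ are indexed by a set $J$. A closed path $\sigma=e_1\cdots e_n$ at $p$, $e_i:s_i\to t_i$, stays in $Q_p$. Since $\alpha_{s_1}$ and $\alpha_{t_n}$ are trivial and $t_i=s_{i+1}$,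
$$\Theta(\sigma)=\prod_i\Theta(\alpha_{s_i}e_i)\Theta(\alpha_{t_i})^{-1}=\prod_i\Theta(c_{e_i})\Theta(c_{t_i})^{-1},$$
and likewise for $\mathrm{val}$.

**Step 2: make them commute.** The paths $c_ic_j$ and $c_jc_i$ are parallel of equal value, because $B$ is abelian. Impose that they have equal $\Theta$, for all $i,j\in J$. Then $\Theta(\sigma)=\Theta_*(\nu(\sigma))$ and $\mathrm{val}(\sigma)=\mathrm{val}_*(\nu(\sigma))$ with homomorphisms $\Theta_*:\mathbb Z^J\to H$ and $\mathrm{val}_*:\mathbb Z^J\to B$ that send the basis vector of $j$ to $\Theta(c_j)$, $\mathrm{val}(c_j)$. Here $\nu(\sigma)\in\mathbb Z^J$ is the sum over $i$ of the basis vector of $c_{e_i}$ minus that of $c_{t_i}$. So $\nu$ is additive under concatenation.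

**Step 3: factor through the value.** Let $D\le\mathbb Z^J$ be generated by all $\nu(\sigma)$. As these form a monoid, each element of $D$ is $\nu(\sigma)-\nu(\sigma')$ for closed paths $\sigma,\sigma'$ at $p$. The group $D\cap\ker\mathrm{val}_*$ is finitely generated; let $\nu(\sigma_k)-\nu(\sigma_k')$ be generators. Then $\sigma_k,\sigma_k'$ are parallel of equal value; impose $\Theta(\sigma_k)=\Theta(\sigma_k')$. Now $\Theta_*|_D$ is trivial on $D\cap\ker\mathrm{val}_*$, so it factors through $\mathrm{val}_*(D)=A_p$. $\square$

One might hope that commutativity of $B$ settles the lemma for all paths in the same way. It does not, and the hypothesis on the rank has to enter.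

**Example 2.** The Local Lemma is false for $B=\mathbb Z^3$. Let $\Gamma$ have vertices $u,1,2,1',2',v$, edges $u\to1\to2\to v$ and $u\to1'\to2'\to v$ with value $0$ and $\Theta=1$, and one loop at each of $1,2,1',2'$, with
$$\text{values }(1,0,0),\ (0,1,0),\ (1,0,1),\ (0,1,-1)\quad\text{and}\quad\Theta=\beta,\ \delta,\ \beta',\ \delta'.$$
Let $H$ be free on $\beta,\delta,\beta',\delta'$ and let $T$ be the diagonal. Two different parallel paths of equal value exist only from $u$ to $v$: one has $\Theta=\beta^m\delta^n$ and value $(m,n,0)$, the other has $\Theta=\beta'^i\delta'^j$ and value $(i,j,i-j)$, and the values agree exactly when $m=n=i=j$. So, up to inversion, $\mathcal L$ consists of the relations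
$$\beta^n\delta^n=\beta'^n\delta'^n\qquad(n\ge 0).$$

Put $u_n=\beta^n\delta^n$ for $n\ge 1$. These are freely independent. Indeed, in a nonempty reduced word in the $u_n$, each $u_n^{\pm1}$ contributes one power of $\beta$ and one of $\delta$; at the joints, $u_nu_m$ and $u_n^{-1}u_m^{-1}$ have no merging, $u_nu_m^{-1}$ merges to $\delta^{n-m}$ and $u_n^{-1}u_m$ to $\beta^{m-n}$, both with $n\neq m$. So we obtain a nonempty alternating product of nonzero powers. The same holds for $u_n'=\beta'^n\delta'^n$. Hence imposing the relations for $n=1,\dots,L$ yields the amalgamated free product of $\langle\beta,\delta\rangle$ and $\langle\beta',\delta'\rangle$ along the free groups on $u_1,\dots,u_L$ and $u_1',\dots,u_L'$. Since $u_{L+1}\notin\langle u_1,\dots,u_L\rangle$, we have $u_{L+1}\neq u_{L+1}'$ there. No finite part of $\mathcal L$ suffices.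

The two sets of values span planar cones in $\mathbb R^3$ that meet in the ray through $(1,1,0)$, and this ray runs inside both cones. In a plane this cannot happen: two sectors in $\mathbb R^2$ either overlap in an open set or meet only along their boundaries. In the first case we shall extract commutation, in the second we shall have only one homomorphism on each side to compare. There is a second use of rank $\le 2$: any three lines in $B$ are dependent, and this will tame paths with many components.

## 7. Value sets and skeleta

Enforce Lemma 10. For $p,q$ in one strong component fix a path $\kappa_{qp}:q\to p$ and put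
$$X_{pq}=\{\mathrm{val}\,\sigma+\mathrm{val}\,\kappa_{qp}\mid\sigma:p\to q\}.$$
If $\sigma:p\to q$, then $\sigma\kappa_{qp}$ is closed at $p$. So
$$\Theta(\sigma)=\varphi_p(\mathrm{val}\,\sigma+\mathrm{val}\,\kappa_{qp})\,\Theta(\kappa_{qp})^{-1},\qquad \emptyset\ne X_{pq}\subseteq M_p,\qquad X_{pq}+M_p\subseteq X_{pq};\tag{5}$$
the last inclusion holds because a closed path at $p$ may be put in front of $\sigma$.

**Definition (semilinear set).** A *linear* subset of $B$ is a set $b+\mathbb Np_1+\dots+\mathbb Np_k$ with $\mathbb N=\{0,1,2,\dots\}$. A *semilinear* set is a finite union of linear sets.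

For example, $\{(m,n)\in\mathbb N^2:m\ne n\}$ is the union of the linear sets $(1,0)+\mathbb N(1,0)+\mathbb N(1,1)$ and $(0,1)+\mathbb N(0,1)+\mathbb N(1,1)$. We use a standard theorem (Eilenberg–Schützenberger, *Rational sets in commutative monoids*, J. Algebra 13 (1969)): the rational subsets of a finitely generated commutative monoid are exactly the semilinear ones, and they form a Boolean algebra. Semilinear sets are clearly closed under sums, and cosets of subgroups of $B$ are semilinear. The set of values of paths $p\to q$ is the image in $B$ of a regular language, hence rational. So each $X_{pq}$ is semilinear.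

**Definition (skeleton).** A path $\sigma:u\to v$ factors uniquely as $\sigma_1e_1\sigma_2\cdots e_{k-1}\sigma_k$ with $\sigma_i:p_i\to q_i$ inside a strong component and edges $e_i$ between different components. The components met are distinct, so only finitely many *skeleta* $\gamma=(p_1,q_1,e_1,\dots,p_k,q_k)$ occur.

If in Example 2 we keep only the vertices $u,1,2,v$, there is one skeleton from $u$ to $v$, with $k=4$, and $A_{p_1},\dots,A_{p_4}$ are $0,\ \mathbb Z(1,0,0),\ \mathbb Z(0,1,0),\ 0$.

Fix a skeleton and put $A_i=A_{p_i}$, $M_i=M_{p_i}$, $X_i=X_{p_iq_i}$. By (5), $\Theta(\sigma)$ is a product $\varphi_{p_1}(x_1)h_1\varphi_{p_2}(x_2)h_2\cdots\varphi_{p_k}(x_k)h_k$ with fixed $h_i\in H$. Let $\varphi_i:A_i\to H$ be $\varphi_{p_i}$ conjugated by $h_1\cdots h_{i-1}$, i.e. $\varphi_i(\cdot)=(h_1\cdots h_{i-1})\varphi_{p_i}(\cdot)(h_1\cdots h_{i-1})^{-1}$. Then for paths with skeleton $\gamma$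
$$\Theta(\sigma)=\Phi(x)\,y_\gamma,\qquad \Phi(x)=\varphi_1(x_1)\cdots\varphi_k(x_k),\qquad \mathrm{val}\,\sigma=\sum_i x_i+c_\gamma,\tag{6}$$
where $x=(x_i)$ takes all values in $X=\prod X_i$, and $y_\gamma\in H$, $c_\gamma\in B$ are fixed. Paths with the same skeleton are parallel, so
$$\text{any finite number of relations }\Phi(x)=\Phi(x')\text{ with }x,x'\in X,\ \textstyle\sum x_i=\sum x_i'\text{ may be imposed.}\tag{7}$$
We also note:
$$\text{for each }d\in A_i\text{ there is }x_i\in X_i\text{ with }x_i+d\in X_i.\tag{8}$$
Indeed, write $d=m-m'$ with $m,m'\in M_i$ and take $x_i=x_i^0+m'$ for any $x_i^0\in X_i$; use (5). Finally fix finite sets $F_i\subseteq M_i$ with $0\in F_i$ that generate the groups $A_i$. By (5), $x_i^0+F_i\subseteq X_i$ for $x_i^0\in X_i$.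

## 8. Sliding a value between two or three components

The next two lemmas extract commutation relations inside a single skeleton. In both, a value is moved from one component to another. The sum does not change, so (7) applies, and varying the entries in between gives commutation.

**Lemma 11.** We can enforce, for a given skeleton: for all $i<j$ and $d\in A_i\cap A_j$, $\varphi_i(d)=\varphi_j(d)$, and this element commutes with $\varphi_s(A_s)$ for $i\le s\le j$.

*Proof.* **Step 1: the relations to impose.** For fixed $i<j$ the elements $d$ with this property form a subgroup of the finitely generated group $A_i\cap A_j$. So it suffices to treat one $d$. By (8) choose $x_i,x_i+d\in X_i$ and $x_j,x_j+d\in X_j$, and choose $x_s^0\in X_s$ for the other $s$. For all choices $x_s\in x_s^0+F_s$ $(i<s<j)$, the other coordinates being fixed, impose that moving $d$ from position $i$ to position $j$ does not change $\Phi$: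
$$\varphi_i(x_i+d)\,P\,\varphi_j(x_j)=\varphi_i(x_i)\,P\,\varphi_j(x_j+d),\qquad P=\prod_{i<s<j}\varphi_s(x_s).$$
Cancel $\varphi_i(x_i)$ on the left and $\varphi_j(x_j)$ on the right: $\varphi_i(d)P=P\varphi_j(d)$.

**Step 2: commutation, from right to left.** Let $i<s<j$ and suppose that $\varphi_j(d)$ commutes with $\varphi_t(A_t)$ for $s<t<j$. Move $\varphi_j(d)$ left past the factors of $P$ with index $>s$ and cancel these factors. Take $x_t=x_t^0$ for $t<s$ and $x_s=x_s^0+m$ with $m\in F_s$. With $Z=\prod_{i<t\le s}\varphi_t(x_t^0)$ we get
$$\varphi_i(d)\,Z\,\varphi_s(m)=Z\,\varphi_s(m)\,\varphi_j(d).$$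
The case $m=0$ is $\varphi_i(d)Z=Z\varphi_j(d)$. Substituting it gives $Z\varphi_j(d)\varphi_s(m)=Z\varphi_s(m)\varphi_j(d)$. So $\varphi_j(d)$ commutes with $\varphi_s(m)$ for $m\in F_s$, hence with $\varphi_s(A_s)$. By descending induction this holds for all $s$ with $i<s<j$.

**Step 3: equality.** Now $\varphi_j(d)$ commutes with $P$, so $\varphi_i(d)P=P\varphi_j(d)$ gives $\varphi_i(d)=\varphi_j(d)$. This element lies in the abelian groups $\varphi_i(A_i)$ and $\varphi_j(A_j)$, so it commutes with them too. $\square$

**Lemma 12.** Let $i<j<l$, and let $d_i\in A_i$, $d_j\in A_j$, $d_l\in A_l$ with $d_i+d_j+d_l=0$. We can enforce: $\varphi_i(d_i)\varphi_j(d_j)\varphi_l(d_l)=1$; $\varphi_l(d_l)$ commutes with $\varphi_s(A_s)$ for $j\le s\le l$; and $\varphi_i(d_i)$ commutes with $\varphi_s(A_s)$ for $i\le s\le j$.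

*Proof.* **Step 1: the relations to impose.** By (8) choose $x_i,x_i+d_i\in X_i$; $x_l,x_l+d_l\in X_l$; $x_j^0,x_j^0+d_j\in X_j$; and $x_s^0\in X_s$ for the other $s$. For $x_s\in x_s^0+F_s$ $(i<s<l)$ also $x_j+d_j\in X_j$. For all these choices impose that adding $d_i,d_j,d_l$ at positions $i,j,l$ does not change $\Phi$. After cancellation of $\varphi_i(x_i)$ and $\varphi_l(x_l)$ this reads
$$\varphi_i(d_i)\,P\,\varphi_j(d_j)\varphi_j(x_j)\,Q\,\varphi_l(d_l)=P\,\varphi_j(x_j)\,Q,\qquad P=\prod_{i<s<j}\varphi_s(x_s),\quad Q=\prod_{j<s<l}\varphi_s(x_s).\tag{9}$$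

**Step 2: commutation for $\varphi_l(d_l)$, from $s=l-1$ down to $s=j$.** Suppose $\varphi_l(d_l)$ commutes with $\varphi_t(A_t)$ for $s<t<l$. Move it left past the factors with index in $(s,l)$ and cancel these. Take $x_s=x_s^0+m$, $m\in F_s$, and all other coordinates $x_t=x_t^0$. Then (9) becomes $Z\varphi_s(m)\varphi_l(d_l)=Z'\varphi_s(m)$ with $Z,Z'$ independent of $m$. (For $s=j$: $Z=\varphi_i(d_i)P\varphi_j(d_j)\varphi_j(x_j^0)$ and $Z'=P\varphi_j(x_j^0)$.) The case $m=0$ is $Z'=Z\varphi_l(d_l)$. Hence $\varphi_s(m)\varphi_l(d_l)=\varphi_l(d_l)\varphi_s(m)$, so $\varphi_l(d_l)$ commutes with $\varphi_s(A_s)$. For $s=l$ the claim is clear.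

**Step 3: commutation for $\varphi_i(d_i)$, from $s=i+1$ up to $s=j$.** Suppose $\varphi_i(d_i)$ commutes with $\varphi_t(A_t)$ for $i<t<s$. Move it right past the factors with index in $(i,s)$ and cancel these. With $x_s=x_s^0+m$ written as $\varphi_s(x_s)=\varphi_s(m)\varphi_s(x_s^0)$ and all other coordinates $x_t=x^0_t$, (9) becomes $\varphi_i(d_i)\varphi_s(m)W=\varphi_s(m)W'$ with $W,W'$ independent of $m$. (For $s=j$ use that $\varphi_j(d_j)$ and $\varphi_j(m)$ commute.) The case $m=0$ is $W'=\varphi_i(d_i)W$. Hence $\varphi_i(d_i)$ commutes with $\varphi_s(m)$, so with $\varphi_s(A_s)$. For $s=i$ the claim is clear.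

**Step 4: the product.** In (9) move $\varphi_i(d_i)$ right past $P$, and move $\varphi_l(d_l)$ left past $Q$ and $\varphi_j(x_j)$:
$$P\,\varphi_i(d_i)\varphi_j(d_j)\varphi_l(d_l)\,\varphi_j(x_j)\,Q=P\,\varphi_j(x_j)\,Q .$$
Cancellation gives the product relation. $\square$

## 9. Every skeleton yields at most two independent homomorphisms

Fix a torsion-free subgroup $B^\circ\le B$ of finite index, and let $V=B\otimes\mathbb R\supseteq B^\circ$, so $\dim V\le 2$. Where needed, elements of $B$ are regarded as vectors via $B\to V$.

**Definition (families).** Divide paths from $u$ to $v$ with a given skeleton into finitely many classes such that on each class $\Theta(\sigma)=f(\mathrm{val}\,\sigma)$ for a function $f$ on the set $Z$ of values of the class. The class is then called a *family* $(f,Z)$ from $u$ to $v$. We use two types; $\xi,\eta,\zeta\in H$ and $c\in B$ are constants.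

Type 1: $f(z)=\xi\,\psi(z-c)\,\zeta$, where $\psi:A\to H$ is a homomorphism, $A\le B$, $Z\subseteq c+A$, and $Z$ is semilinear.

Type 2: $Z=Y_1+Y_2+c$ is semilinear and
$$f(a+b+c)=\xi\,\psi_1(a)\,\eta\,\psi_2(b)\,\zeta\qquad(a\in Y_1\subseteq A_1,\ b\in Y_2\subseteq A_2),$$
where $A_1,A_2\le B^\circ$ are infinite cyclic with $A_1\cap A_2=0$, and $\psi_i:A_i\to H$ are homomorphisms. Moreover there are submonoids $0\ne P_i\le A_i$ with $Y_i+P_i\subseteq Y_i$ and $Y_i\subseteq C_i+\kappa_i$. Here $C_i\subset V$ is the closed cone spanned by $P_i$, a ray or a line in $\ell_i=\mathbb RA_i$, and $\kappa_i\in V$ is constant.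

For $B=\mathbb Z^2$, the paths $u\to1\to2\to v$ with loops of values $(1,0)$ at $1$ and $(0,1)$ at $2$ form a type 2 family: $f(m,n)=\beta^m\delta^n$, $Z=\mathbb N^2$, $Y_1=P_1=\mathbb N(1,0)$, $Y_2=P_2=\mathbb N(0,1)$. If $\beta$ and $\delta$ commute, it is of type 1 as well. (Note that in this section $A_1,A_2$ in a type 2 family are not the groups $A_i$ of a skeleton.)

**Lemma 13 (Hub Lemma).** Let $\gamma$ be a skeleton, $j$ an index, and $A_s'\le A_s$ $(s\neq j)$ finite-index subgroups such that

- (H1) $\varphi_s(A_s')$ commutes with $\varphi_t(A_t)$ for all $t$ from $s$ to $j$ inclusive;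
- (H2) $\varphi_s(A_s')$ and $\varphi_t(A_t')$ commute for $s<j<t$.

Then we can enforce that the paths with skeleton $\gamma$ form finitely many type 1 families.

*Proof.* **Step 1: collect everything at position $j$.** For each $s\ne j$ write $x_s=r_s+a_s$ with $r_s$ in a finite transversal of $A_s'$ in $A_s$ and $a_s\in A_s'$. The classes are given by $r=(r_s)_{s\ne j}$. Put $A_j'=A_j$, $a_j=x_j$. For $s<j$ write $\varphi_s(x_s)=\varphi_s(r_s)\varphi_s(a_s)$; for $s>j$ write $\varphi_s(x_s)=\varphi_s(a_s)\varphi_s(r_s)$. For $s=j-1,j-2,\dots,1$ in turn, (H1) allows us to move $\varphi_s(a_s)$ right past the $\varphi_t(r_t)$, $s<t<j$, up to the left of $\varphi_{s+1}(a_{s+1})$. For $s=j+1,j+2,\dots$ we move $\varphi_s(a_s)$ left in the same way. The result is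
$$\Phi(x)=u_r\,\Psi(a)\,w_r,\qquad u_r=\prod_{s<j}\varphi_s(r_s),\quad w_r=\prod_{s>j}\varphi_s(r_s),\quad \Psi(a)=\prod_s\varphi_s(a_s).$$

**Step 2: $\Psi$ is a homomorphism of the sum.** The groups $\varphi_s(A_s')$ commute pairwise: by (H1) for two indices on the same side of $j$ or one index equal to $j$, by (H2) for opposite sides. So $\Psi:\bigoplus A_s'\to H$ is a homomorphism. For each $a$ in a finite generating set of the kernel of the sum map $\bigoplus A_s'\to B$, choose $x,x+a\in X$ by (8) and impose $\Phi(x+a)=\Phi(x)$, as allowed by (7). Both tuples belong to the same class, so $\Psi(a)=1$. Hence $\Psi(a)=\psi(\sum a_s)$ for a homomorphism $\psi:\sum A_s'\to H$.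

**Step 3: value sets.** On the class of $r$ the value is $\sum_{s\ne j}r_s+\sum a_s+c_\gamma$, so $\Theta(\sigma)=u_r\,\psi(\mathrm{val}\,\sigma-c)\,w_ry_\gamma$ with $c=\sum_{s\neq j}r_s+c_\gamma$. The value set is the sum of the sets $X_s\cap(r_s+A_s')$ $(s\ne j)$, $X_j$ and a constant, hence semilinear. Empty classes are dropped. $\square$

**Proposition 14.** We can enforce that, for every skeleton, the paths with this skeleton form finitely many families of type 1 or 2.

*Proof.* Enforce Lemma 11 for all skeleta. Given a skeleton, let $I=\{i:A_i\text{ infinite}\}$. If all $A_i$ $(i\in I)$ have rank 1, call $i,j\in I$ *parallel* if $A_i\cap A_j$ is infinite. An infinite subgroup of a finitely generated abelian group of rank 1 has finite index, so this relation is transitive, hence an equivalence relation. Let *runs* be the maximal sets of consecutive elements of $I$ that are pairwise parallel. By maximality, elements of adjacent runs are not parallel.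

**Case (a): $I=\emptyset$; or some $A_j$ has rank 2; or all infinite $A_i$ have rank 1 and there is one run.** The purpose is to use one component as a hub for all others. Choose $j$ arbitrary; of rank 2; in $I$, respectively. Then $A_s'=A_s\cap A_j$ has finite index in $A_s$ for every $s$. This is clear if $A_s$ is finite; if $A_j$ has rank 2, it has finite index in $B$; and in the third situation $A_s\cap A_j$ is infinite for $s\in I$. By Lemma 11, $\varphi_s=\varphi_j$ on $A_s'$ and (H1) holds. (H2) holds since $\varphi_s(A_s')$ and $\varphi_t(A_t')$ lie in the abelian group $\varphi_j(A_j)$. So Lemma 13 gives type 1 families.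

**Case (b): all infinite $A_i$ have rank 1 and there are at least three runs.** Here rank $\le2$ is used for the first time. Choose $j$ in a run that is neither the first nor the last. We verify the hypotheses of Lemma 13. For finite $A_s$ put $A_s'=0$. For $s\in I$, $s\neq j$, we list finitely many infinite subgroups of $A_s$ such that all finite-index subgroups contained in them have the required property. Then $A_s'$ is their intersection, which has finite index in $A_s$ since $A_s$ has rank 1.

*Dependence of three directions.* Let $i,j,l\in I$ be pairwise non-parallel. As $\operatorname{rank}B\le 2<3$, the kernel of $A_i\oplus A_j\oplus A_l\to B$ contains an element of infinite order. So there are $d_i,d_j,d_l$ in $A_i,A_j,A_l$ with $d_i+d_j+d_l=0$, not all of finite order. Multiply by the exponent of the torsion subgroup of $B$: now each is $0$ or of infinite order, and not all are $0$. Exactly two cannot be $0$. If exactly one were $0$, the other two would be negatives of each other and their indices would be parallel. So all three have infinite order.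

*(H1).* Let $s\in I$, $s\ne j$.

- If $s$ is parallel to $j$, the subgroup $A_s\cap A_j$ works by Lemma 11.
- If $s>j$ is not parallel to $j$, take $i\in I$ in the run preceding that of $j$. Then $i<j<s$ and $i$ is not parallel to $j$. If $i,s$ are parallel, $A_i\cap A_s$ works by Lemma 11, since the range from $i$ to $s$ contains the range from $j$ to $s$. Otherwise $i,j,s$ are pairwise non-parallel; enforce Lemma 12 for $i<j<s$ and $d_i+d_j+d_s=0$ as above. Then $\langle d_s\rangle$ works.
- If $s<j$ is not parallel to $j$, take $l\in I$ in the run following that of $j$. If $s,l$ are parallel, $A_s\cap A_l$ works by Lemma 11. Otherwise enforce Lemma 12 for $s<j<l$ and $d_s+d_j+d_l=0$. Then $\langle d_s\rangle$ works.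

*(H2).* Let $s<j<t$ in $I$.

- If $s,t$ are parallel, require $A_s',A_t'\subseteq A_s\cap A_t$, where $\varphi_s=\varphi_t$. Both images lie in the abelian group $\varphi_t(A_t)$.
- If $s$ is parallel to $j$, require $A_s'\subseteq A_s\cap A_j$. Then $\varphi_s(A_s')\subseteq\varphi_j(A_j)$, which commutes with $\varphi_t(A_t')$ by (H1). If $t$ is parallel to $j$, require $A_t'\subseteq A_t\cap A_j$ and argue in the same way.
- Otherwise $s,j,t$ are pairwise non-parallel. Enforce Lemma 12 for $d_s+d_j+d_t=0$ as above. Then $\varphi_t(d_t)=(\varphi_s(d_s)\varphi_j(d_j))^{-1}$, and $\varphi_s(d_s)$ commutes with $\varphi_j(A_j)$. So $\varphi_t(d_t)$ commutes with $\varphi_s(d_s)$. Require $A_s'\subseteq\langle d_s\rangle$, $A_t'\subseteq\langle d_t\rangle$.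

So Lemma 13 gives type 1 families.

**Case (c): all infinite $A_i$ have rank 1 and there are exactly two runs $I_1<I_2$.** No third direction is available here, and the result is type 2. For $n=1,2$ the group $B^\circ\cap\bigcap_{s\in I_n}A_s$ is infinite, torsion-free, of rank 1. Let $\mathsf A_n$ be this infinite cyclic group; it has finite index in each $A_s$, $s\in I_n$. As elements of $I_1$ and $I_2$ are not parallel, $\mathsf A_1\cap\mathsf A_2$ is finite, hence $0$. By Lemma 11 all $\varphi_s$ $(s\in I_n)$ agree on $\mathsf A_n$. Call the restriction $\psi_n$. Also $\psi_n(\mathsf A_n)$ commutes with $\varphi_t(A_t)$ for $\min I_n\le t\le\max I_n$.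

Classes are given as follows. For $s\in I_n$ write $x_s=r_s+a_s$ with $r_s$ in a transversal of $\mathsf A_n$ in $A_s$ and $a_s\in\mathsf A_n$; for $s\notin I$ put $r_s=x_s$. Moving each $\psi_n(a_s)$ to the left of position $\min I_n$ gives
$$\Phi(x)=\xi\,\psi_1(a)\,\eta\,\psi_2(b)\,\zeta_0,\qquad a=\sum_{s\in I_1}a_s,\quad b=\sum_{s\in I_2}a_s,$$
with $\xi,\eta,\zeta_0$ the products of the $\varphi_t(r_t)$ over $t<\min I_1$, over $\min I_1\le t<\min I_2$, and over $t\ge\min I_2$. The coordinates vary independently, so $(a,b)$ ranges over $Y_1\times Y_2$ with $Y_n=\sum_{s\in I_n}\bigl((X_s-r_s)\cap\mathsf A_n\bigr)$. The value set $Z=Y_1+Y_2+c$, $c=\sum_s r_s+c_\gamma$, is semilinear. Put $\zeta=\zeta_0y_\gamma$, and drop empty classes.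

It remains to find the monoids and cones. Let $P_n$ be the submonoid generated by the $M_s\cap\mathsf A_n$, $s\in I_n$. As $X_s+M_s\subseteq X_s$, we have $Y_n+P_n\subseteq Y_n$. For $m\in M_s$ and $e=|A_s/\mathsf A_n|$ we have $em\in P_n$, so $M_s$ maps into the cone $C_n$ in $V$. Since $M_s$ generates an infinite finitely generated abelian group, it contains an element $m$ of infinite order. Then $0\neq em\in P_n$, so $P_n\ne 0$. Finally $X_s\subseteq M_s$ gives $Y_n\subseteq C_n+\kappa_n$ with $\kappa_n=-\sum_{s\in I_n}r_s$. This is a type 2 family with $A_1,A_2$ equal to $\mathsf A_1,\mathsf A_2$. $\square$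

## 10. Comparing two families

After Proposition 14 there are finitely many families. That all of $\mathcal L$ is trivial means that $\Theta(\sigma)=g_\tau\Theta(\sigma')g_{\tau_1}^{-1}$ in all cases, and so amounts to finitely many sets of relations
$$f(z)=g\,f'(z)\,h\qquad(z\in Z\cap Z'),\tag{10}$$
with $(f,Z)$ a family from $u$ to $v$, $(f',Z')$ a family from $u'$ to $v'$, $g=g_{(u,u')}$, $h=g_{(v,v')}^{-1}$, and both pairs in $T$. Each single instance of (10) may be imposed. As (10) is equivalent to $f'(z)=g^{-1}f(z)h^{-1}$, the two families may be exchanged. We must enforce (10) for all $z$, for each such pair of families. We may assume $Z\cap Z'\neq\emptyset$.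

**Base points.** The purpose is to get rid of the outer constants. Impose (10) at some $z_0\in Z\cap Z'$, and call $p$ *relevant* if $z_0+p\in Z\cap Z'$. For relevant $p$ and $z=z_0+p$, relation (10) at $z$ is equivalent to
$$f(z)f(z_0)^{-1}=g\,f'(z)f'(z_0)^{-1}g^{-1}.$$
If $f$ has type 1, then $f(z)f(z_0)^{-1}=\chi(p)$ with the homomorphism $\chi=\xi\psi(\cdot)\xi^{-1}$ on $A$, and $p\in A$. If $f$ has type 2, write $z_0=a_0+b_0+c$ with $a_0\in Y_1$, $b_0\in Y_2$, and $p=p^1+p^2$ with $p^i\in A_i$, a unique decomposition since $A_1\cap A_2=0$. Then
$$f(z)f(z_0)^{-1}=\xi\psi_1(a_0+p^1)\,\eta\,\psi_2(p^2)\,\eta^{-1}\psi_1(a_0)^{-1}\xi^{-1}=\chi_1(p^1)\chi_2(p^2),$$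
with $\chi_1=\xi\psi_1(\cdot)\xi^{-1}$, $\chi_2=k\psi_2(\cdot)k^{-1}$, $k=\xi\psi_1(a_0)\eta$. Write $\chi'$, respectively $\chi_1',\chi_2'$, for the corresponding homomorphisms of $f'$, further conjugated by $g$.

**Lemma 15.** For two families of type 1, (10) can be enforced.

*Proof.* Impose (10) at $z_0$. It becomes $\chi(p)=\chi'(p)$ for relevant $p$, all of which lie in $A\cap A'$. The $p\in A\cap A'$ with $\chi(p)=\chi'(p)$ form a subgroup. The subgroup generated by all relevant $p$ is finitely generated, hence generated by finitely many relevant $p$. Impose the relation for those. $\square$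

**Lemma 16.** For a family of type 2 and a family of type 1, (10) can be enforced.

*Proof.* We extract commutation from the fact that $\chi'$ is a homomorphism. Let $f$ have type 2 and $f'$ type 1. The set $Z\cap Z'$ is semilinear, so it is a finite union of linear sets $z_0+\mathbb Np_1+\dots+\mathbb Np_k$. Treat one of them, with base point $z_0$. Each $p_i$ lies in $(A_1\oplus A_2)\cap A'$. Impose (10) at $z_0$, at $z_0+p_i$, and at $z_0+p_i+p_j$ for all $i\le j$. That is, $\chi_1(p^1)\chi_2(p^2)=\chi'(p)$ for $p=p_i$ and $p=p_i+p_j$. From $\chi'(p_i+p_j)=\chi'(p_i)\chi'(p_j)$ we get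
$$\chi_1(p_i^1)\chi_1(p_j^1)\chi_2(p_i^2)\chi_2(p_j^2)=\chi_1(p_i^1)\chi_2(p_i^2)\chi_1(p_j^1)\chi_2(p_j^2),$$
so $\chi_1(p_j^1)$ and $\chi_2(p_i^2)$ commute. As also $\chi'(p_i+p_j)=\chi'(p_j)\chi'(p_i)$, this holds with $i,j$ exchanged, hence for all $i,j$. So for $p=\sum n_ip_i$, $n_i\ge 0$,
$$\chi'(p)=\prod_i\bigl(\chi_1(p_i^1)\chi_2(p_i^2)\bigr)^{n_i}=\chi_1(p^1)\chi_2(p^2),$$
and (10) holds on the whole linear set. $\square$

## 11. Two type 2 families: sectors in the plane

Let both families have type 2. Then $\dim V=2$, $\ell_1\neq\ell_2$, $\ell_1'\neq\ell_2'$. Let $C=C_1+C_2$ and $C'=C_1'+C_2'$. Each is a closed convex cone of dimension 2: a sector bounded by two non-opposite rays, a half-plane, or the plane, according to whether none, one or both of its summands are lines. In each case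
$$\partial C\subseteq C_1\cup C_2,\qquad \partial C'\subseteq C_1'\cup C_2'.\tag{11}$$
All relevant $p$ lie in $(A_1\oplus A_2)\cap(A_1'\oplus A_2')\subseteq B^\circ\subset V$. Once (10) is imposed at a base point, it reads
$$\chi_1(p^1)\chi_2(p^2)=\chi_1'(p'^1)\chi_2'(p'^2),\qquad p=p^1+p^2=p'^1+p'^2.\tag{12}$$
Put $K=C\cap C'$. We distinguish three cases.

**Case (i): $\{\ell_1,\ell_2\}=\{\ell_1',\ell_2'\}$.** This is the situation of Example 1, and we repeat that computation. Impose (10) at one $z_0=a_0+b_0+c=a_0'+b_0'+c'$.

Suppose first that $\ell_i=\ell_i'$ for $i=1,2$. Then $p^i=p'^i$. The relevant pairs $(p^1,p^2)$ form a product $D_1\times D_2$ with $D_1=(Y_1-a_0)\cap(Y_1'-a_0')$ and $D_2=(Y_2-b_0)\cap(Y_2'-b_0')$, both containing $0$. As in Lemma 15, finitely many relations with $p^2=0$ give $\chi_1=\chi_1'$ on $\langle D_1\rangle$, and finitely many with $p^1=0$ give $\chi_2=\chi_2'$ on $\langle D_2\rangle$. All of (12) follows.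

Now let $\ell_1=\ell_2'$ and $\ell_2=\ell_1'$. Then $p^1=p'^2=:x$ and $p^2=p'^1=:y$, and the relevant $(x,y)$ form a product $D_1\times D_2\ni(0,0)$ with $D_1=(Y_1-a_0)\cap(Y_2'-b_0')$, $D_2=(Y_2-b_0)\cap(Y_1'-a_0')$. The relation is $\chi_1(x)\chi_2(y)=\chi_1'(y)\chi_2'(x)$. Finitely many relations with $y=0$, respectively $x=0$, give $\chi_1=\chi_2'$ on $\langle D_1\rangle$ and $\chi_2=\chi_1'$ on $\langle D_2\rangle$. Choose finite sets $D_i^0\subseteq D_i$ that generate $\langle D_i\rangle$ and impose the relation also for $(x,y)\in D_1^0\times D_2^0$. It then says $\chi_1(x)\chi_2(y)=\chi_2(y)\chi_1(x)$. So $\chi_1(\langle D_1\rangle)$ and $\chi_2(\langle D_2\rangle)$ commute, and all relations follow.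

**Case (ii): $\{\ell_1,\ell_2\}\neq\{\ell_1',\ell_2'\}$ and $K$ has non-empty interior.** The aim is to show that one of the two families splits into finitely many type 1 families.

*Claim.* After possibly exchanging the two families, some nonzero vector of $C_1'\cup C_2'$ lies in $C$ but not in $\ell_1\cup\ell_2$.

*Proof of the claim.* Suppose not, for either order. Then $(C_1'\cup C_2')\cap C\subseteq\ell_1\cup\ell_2$ and $(C_1\cup C_2)\cap C'\subseteq\ell_1'\cup\ell_2'$.

If $K$ contains no line, it is a sector with two extremal rays that span different lines. Each of these rays lies in $\partial K$, hence in $\partial C$ or in $\partial C'$. If it lies in $\partial C$, then by (11) it lies in $(C_1\cup C_2)\cap C'$, so its line belongs to $\{\ell_1,\ell_2\}$ and to $\{\ell_1',\ell_2'\}$. If it lies in $\partial C'$, the same follows symmetrically. So the two sets of lines have two lines in common and are equal, a contradiction.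

If $K$ contains a line, then $C$ and $C'$ are half-planes or planes. If $C=V$, then $C_1'\cup C_2'\subseteq\ell_1\cup\ell_2$, so each of the distinct lines $\ell_1',\ell_2'$ is one of $\ell_1,\ell_2$, and the sets of lines are equal, a contradiction. The case $C'=V$ is symmetric. If both are half-planes, both are bounded by the line contained in $K$; as $K$ has interior points, $C=C'$. Then again $C_1'\cup C_2'\subseteq C$, so $C_1'\cup C_2'\subseteq\ell_1\cup\ell_2$, a contradiction as before. $\square$

*A common period.* Let $y\in C_i'\cap C$ be a vector as in the claim. Since $C_i'$ is spanned by $P_i'$, the monoid $P_i'$ contains a positive multiple $q_0$ of $y$. As $A_1\oplus A_2$ has finite index in $B^\circ$, some positive integer multiple of $q_0$ lies in $A_1\oplus A_2$. Its components are nonzero because $y\notin\ell_1\cup\ell_2$, and they lie in $C_1$ and $C_2$ because $y\in C_1+C_2$. Since $A_n$ is infinite cyclic and $P_n$ contains nonzero elements in every direction of $C_n$, suitable positive multiples of the components lie in $P_1$ and $P_2$. So a further positive multiple $q=q^1+q^2$ satisfies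
$$q\in P_i',\qquad 0\ne q^1\in P_1,\qquad 0\neq q^2\in P_2 .$$
Hence for any $z_0\in Z\cap Z'$ and all $n\ge 0$ we have $z_0+nq\in Z\cap Z'$, because $Y_1+P_1\subseteq Y_1$, $Y_2+P_2\subseteq Y_2$ and $Y_i'+P_i'\subseteq Y_i'$.

*Commutation.* Impose (10) at $z_0$, $z_0+q$, $z_0+2q$. As $q\in A_i'$, (12) gives $\chi_1(nq^1)\chi_2(nq^2)=\chi_i'(q)^n$ for $n=1,2$. So
$$\chi_1(q^1)^2\chi_2(q^2)^2=\bigl(\chi_1(q^1)\chi_2(q^2)\bigr)^2,$$
and $\chi_1(q^1)$ and $\chi_2(q^2)$ commute. Conjugate by $(\xi\psi_1(a_0))^{-1}$: the elements $\psi_1(q^1)$ and $\eta\psi_2(q^2)\eta^{-1}$ commute.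

*Splitting.* Therefore $\psi(a+b)=\psi_1(a)\,\eta\psi_2(b)\eta^{-1}$ is a homomorphism on $A=\langle q^1\rangle\oplus\langle q^2\rangle$. For $a\in Y_1$, $b\in Y_2$ write $a=t_1+a^\circ$, $b=t_2+b^\circ$ with $t_n$ in a finite transversal of $\langle q^n\rangle$ in $A_n$, $a^\circ\in\langle q^1\rangle$, $b^\circ\in\langle q^2\rangle$. Then
$$f(a+b+c)=\xi\psi_1(t_1)\;\psi(a^\circ+b^\circ)\;\eta\psi_2(t_2)\zeta .$$
So the family $(f,Z)$ splits into finitely many type 1 families, with value sets $Z\cap(c+t_1+t_2+A)$, which are semilinear. The number of type 2 families drops by one. After finitely many such steps no pair of type 2 families that occurs in (10) with $Z\cap Z'\ne\emptyset$ falls in case (ii).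

**Case (iii): $\{\ell_1,\ell_2\}\neq\{\ell_1',\ell_2'\}$ and $K$ has empty interior.** We show that only one homomorphism on each side varies, up to finitely many base points. Fix $z_0\in Z\cap Z'$ and impose (10) there. Since $Y_i\subseteq C_i+\kappa_i$ and $Y'_i\subseteq C'_i+\kappa'_i$, the relevant $p$ lie in $B^\circ\cap(C+\kappa)\cap(C'+\kappa')$ for some $\kappa,\kappa'\in V$. The set $(C+\kappa)\cap(C'+\kappa')$ is a nonempty polyhedron with recession cone $K$, so it is contained in (compact set) $+K$.

If $K=0$, there are only finitely many relevant $p$, as $B^\circ$ is a lattice in $V$; impose (10) for all of them.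

Otherwise $K$ is a ray or a line, contained in a line $\ell$. Let $0\ne y\in K$. Then $y\in\partial C$: if $y$ were in the interior of $C$, then, as $C'$ is the closure of its interior, the interiors of $C$ and $C'$ would meet, a contradiction. Similarly $y\in\partial C'$. By (11), $\ell=\ell_i=\ell'_{i'}$ for some $i,i'$. The images of the relevant $p$ in $V/\ell$ are bounded. The image of $B^\circ$ in $V/\ell$ is discrete, because $\ell$ is spanned by $A_i\subset B^\circ$. So the relevant $p$ lie in finitely many cosets of $B^\circ\cap\ell$. For each coset that contains a relevant element choose one, take the corresponding $z$ as a new base point, and impose (10) there. The remaining relations of the coset are the relations (12), for the new base point, with $p\in\ell$. For such $p$ we have $p\in A_i\cap A'_{i'}$ and the other components vanish. So (12) reads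
$$\chi_i(p)=\chi'_{i'}(p).$$
As in Lemma 15, finitely many of these relations imply the others.

**Conclusion of the proof of the Local Lemma.** Perform the splittings of case (ii) until none is possible. Then treat the finitely many remaining pairs of families by cases (i) and (iii) and by Lemmas 15 and 16. After finitely many elements of $\mathcal L$ have been imposed, all of $\mathcal L$ is trivial. This proves Lemma 9. $\square$

*Proof of Theorem A.* Apply Lemma 9 to each of the finitely many graphs $\Gamma_\lambda$ with $B=G_\lambda$ and $H=F(A)$. Each $\mathcal L_\lambda$ has the same normal closure as a finite subset of it. By Proposition 8, $N$ is the normal closure of a finite set, and by Lemma 1, $S$ has a finite Malcev presentation. In particular, $F*(\mathbb Z\times\mathbb Z)$ is Malcev coherent. $\square$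

## 12. Free products of arbitrary abelian groups

*Proof of Corollary B.* **Sufficiency.** If $|I|\le 1$, then $G$ is abelian and Lemma 2 applies. Suppose all $G_i$ have rank $\le 2$. A finitely generated subsemigroup of $G$ lies in a free product of finitely many finitely generated subgroups of factors. These have rank $\le 2$, and Theorem A applies.

**Necessity.** We embed $\mathbb Z^3*F_2$. Let $|I|\ge 2$ and let some factor, say $G_1$, have rank $\ge 3$. Let $1\neq b\in G_2$ for another factor $G_2$. An alternating product of nontrivial elements of $G_1$ and $bG_1b^{-1}$ is, after writing out, a normal form with syllables in $G_1$ and syllables $b^{\pm1}$. So $G_1$ and $bG_1b^{-1}$ generate their free product. Take $c\in bG_1b^{-1}$ of infinite order. In $G_1*\langle c\rangle$ the subgroups $G_1$, $cG_1c^{-1}$, $c^2G_1c^{-2}$ generate their free product: in a product of nontrivial elements $c^{i_1}g_1c^{-i_1}\cdot c^{i_2}g_2c^{-i_2}\cdots$ with neighboring exponents $i_1\ne i_2$ and so on, the syllables $c^{i_2-i_1}$ between the $g$'s are nontrivial. This free product contains $\mathbb Z^3*\mathbb Z*\mathbb Z=\mathbb Z^3*F_2$.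 Malcev coherence passes to subgroups, since a finitely generated subsemigroup of a subgroup is a finitely generated subsemigroup of the group. As $\mathbb Z^3*F_2$ is not Malcev coherent by the given fact, neither is $G$. $\square$
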